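
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}


\title{Non-primitive overgroups of an odd involution}

\begin{abstract}
For an involution $t\in S_n$ let $\mathbf{NP}^t$ be the poset of those subgroups of $S_n$ that properly contain $\langle t\rangle$ and are not primitive. It has been conjectured that the order complex of $\mathbf{NP}^t$ is contractible whenever $t$ is an odd permutation and not a transposition. We show that this is false. If $n=3^m$ with $m\ge 3$ odd and squarefree and $t$ has exactly one fixed point, the complex is not even rationally acyclic; the smallest degree of this form is $n=27$. The proof computes the Lefschetz number of an $(n-1)$-cycle that centralizes $t$, and the deviation of this number from $1$ is governed by the primitive polynomials of degree $m$ over $\mathbb F_3$. In the other direction we prove the conjecture when $n$ is a prime or twice a prime.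
\end{abstract}


\section{Introduction}

Let $n\ge 2$ and let $S_n$ act on $[n]=\{1,\dots,n\}$. A subgroup $H\le S_n$ is \emph{primitive} if it is transitive on $[n]$ and preserves no partition of $[n]$ other than the partition into singletons and the partition with one block. An involution is \emph{odd} if it is an odd permutation, that is, a product of an odd number of disjoint transpositions. For an involution $t$ let
\[
\mathbf{NP}^t=\{H\le S_n:\ \langle t\rangle<H,\ H\text{ not primitive}\},
\]
ordered by inclusion; here $<$ is proper containment. The \emph{order complex} $\Delta P$ of a finite poset $P$ has as its $k$-simplices the chains $x_0<\dots<x_k$ of $P$. This paper is about the following conjecture, posed in \cite{Source}.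

\begin{conjecture}
If $t\in S_n$ is an odd involution which is not a transposition, then $\Delta\mathbf{NP}^t$ is contractible.
\end{conjecture}

Two kinds of invariants show that a group $H>\langle t\rangle$ is not primitive: a proper orbit, or a nontrivial invariant partition. The groups with a proper orbit suggest that the complex should be contractible. Indeed, for a subgroup $H\le S_n$ put
\[
Y_H=\prod_{O}\operatorname{Sym}(O),\qquad O\text{ running over the }H\text{-orbits},
\]
and let $W=Y_{\langle t\rangle}$, which is generated by the transpositions occurring in $t$. If $H\in\mathbf{NP}^t$ is intransitive, then so is $Y_H$, and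
\begin{equation}\label{eq:cone}
H\le Y_H\ge W .
\end{equation}
If moreover $t$ is not a transposition, then $W$ is intransitive and properly contains $\langle t\rangle$. So $W$ is itself a member of $\mathbf{NP}^t$, and \eqref{eq:cone} deforms the intransitive part of $\mathbf{NP}^t$ to the point $W$. This is where the exclusion of transpositions matters: for $n=3$ and $t=(1\,2)$ the only proper overgroup of $\langle t\rangle$ is $S_3$, which is primitive, so $\mathbf{NP}^t$ is empty. One then hopes to push every transitive, imprimitive group down into the intransitive part, for instance by passing to the stabilizer of a point fixed by $t$. What could resist is a transitive imprimitive group in which this stabilizer is no larger than $\langle t\rangle$. Such groups exist, and for suitable $n$ they destroy contractibility.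

\begin{theorem}\label{thm:main}
Let $m\ge 3$ be odd, $n=q=3^m$, and let $t\in S_n$ be an involution with exactly one fixed point. Then $t$ is odd and not a transposition, and there is an $(n-1)$-cycle $g\in C_{S_n}(t)$ whose Lefschetz number on $\Delta\mathbf{NP}^t$ is
\[
\Lambda(g)=1-\mu(m)\,\frac{\varphi(3^m-1)}{m},
\]
where $\mu$ is the number-theoretic M\"obius function and $\varphi$ is Euler's function. Consequently, if $m$ is squarefree, then
\[
\sum_i\dim\tilde H_i(\Delta\mathbf{NP}^t;\mathbb Q)\ \ge\ \frac{\varphi(3^m-1)}{m}\ >\ 0,
\]
so $\Delta\mathbf{NP}^t$ is not $\mathbb Q$-acyclic and, in particular, not contractible. For $n=27$ one has $\Lambda(g)=5$.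
\end{theorem}

Thus the conjecture is false, with a counterexample for $n=27$ and $t$ a product of $13$ disjoint transpositions. On the positive side we prove:

\begin{theorem}\label{thm:positive}
If $n=p$ or $n=2p$ with $p$ prime, then $\Delta\mathbf{NP}^t$ is contractible for every odd involution $t\in S_n$ that is not a transposition.
\end{theorem}

When $m$ is odd but not squarefree, Theorem~\ref{thm:main} gives $\Lambda(g)=1$ and no information. We do not decide these cases, nor whether $27$ is the least degree of a counterexample.

\medskip
\noindent\textbf{The idea of the disproof.} An automorphism of finite order of a contractible complex has Lefschetz number $1$, and the centralizer of $t$ acts on $\mathbf{NP}^t$ by conjugation. For an order complex, the Lefschetz number of $g$ is the Euler characteristic of the order complex of the fixed poset. So it suffices to find $g\in C_{S_n}(t)$ normalizing so few members of $\mathbf{NP}^t$ that this Euler characteristic can be computed. If $t$ has exactly one fixed point $0$, then $t$ is a power of an $(n-1)$-cycle $g$, and a group normalized by $g$ either fixes $0$ or is transitive. Intersecting with the stabilizer of $0$ contracts everything except the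 troublesome groups above, namely those transitive groups in which the stabilizer of $0$ is exactly $\langle t\rangle$. These turn out to be the groups $\{x\mapsto\pm x+b\}$ for the various field structures on the point set in which $g$ is multiplication by a primitive element. For $n=27$ there are four of them, and each is an isolated point of the fixed poset, so the Euler characteristic is $1+4$.

\section{Four standard facts about posets}\label{sec:facts}

All posets are finite, and topological statements about a poset $P$ refer to $\Delta P$. We write $P_{>p}=\{x\in P:x>p\}$, and similarly $P_{<p}$. The reduced Euler characteristic is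
\[
\tilde\chi(P)=\sum_{c}(-1)^{|c|-1},
\]
the sum running over all chains $c$ of $P$, including the empty one; thus $\tilde\chi(P)=\chi(\Delta P)-1$ and $\tilde\chi(\emptyset)=-1$.

\begin{lemma}[Quillen \cite{Quillen}]\label{f:cone}
If $f:P\to P$ is order preserving and some $x_0\in P$ satisfies $y\ge f(y)\le x_0$ for all $y\in P$, then $P$ is contractible; dually, the same holds if $y\le f(y)\ge x_0$ for all $y$. If $f:P\to P$ is a closure operator (order preserving, $y\le f(y)$, $f\circ f=f$), then $P$ is homotopy equivalent to its image $f(P)$.
\end{lemma}

\begin{lemma}\label{f:remove}
If $P_{<p}$ or $P_{>p}$ is contractible, then $P\simeq P\setminus\{p\}$.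
\end{lemma}

Indeed, $\Delta P$ arises from $\Delta(P\setminus\{p\})$ by attaching a cone over the join $\Delta P_{<p}*\Delta P_{>p}$, and a join is contractible as soon as one factor is.

\begin{lemma}[P.~Hall]\label{f:hall}
In a finite poset with least element $\hat 0$ and greatest element $\hat 1\ne\hat 0$, the M\"obius number $\mu(\hat0,\hat1)$ equals $\tilde\chi$ of the proper part, i.e.\ of the poset with $\hat0$ and $\hat1$ deleted.
\end{lemma}

For the lattice of divisors of an integer $m>1$ this says $\tilde\chi(\{d:d\mid m,\ 1<d<m\})=\mu(m)$.

\begin{lemma}[Hopf trace formula]\label{f:hopf}
Let $g$ be an automorphism of $P$ and $P^g$ the subposet of its fixed elements. Then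
\[
\Lambda(g):=\sum_i(-1)^i\operatorname{tr}\bigl(g\mid H_i(\Delta P;\mathbb Q)\bigr)=\chi(\Delta P^g).
\]
\end{lemma}

The alternating sum of traces may be computed on simplicial chains, and a chain $x_0<\dots<x_i$ of $P$ mapped to itself is fixed pointwise, so the trace on $i$-chains is the number of $i$-chains of $P^g$. If $\Delta P$ is $\mathbb Q$-acyclic, then $\Lambda(g)=1$. More precisely, if $P\ne\emptyset$, then $\Lambda(g)-1$ is the alternating sum of the traces on the reduced homology groups. Since $g$ has finite order, its eigenvalues there are roots of unity, whence
\begin{equation}\label{eq:betti}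
\sum_i\dim\tilde H_i(\Delta P;\mathbb Q)\ \ge\ |\Lambda(g)-1| .
\end{equation}

\section{The subgroups normalized by an $(n-1)$-cycle}\label{sec:fixed}

From here to the end of Section~\ref{sec:above}, let $m\ge3$ be odd and $q=3^m$. It is convenient to let $S_q$ act on a set $\Omega$ of $q$ points with a distinguished point $0$. Let $g$ fix $0$ and permute $\Omega\setminus\{0\}$ in one cycle of length $q-1$, and let
\[
t=g^{(q-1)/2}.
\]
Then $t$ is a product of $(q-1)/2$ disjoint transpositions with $0$ as its only fixed point, and every involution with exactly one fixed point is conjugate to it. Since $9\equiv1\pmod 8$ and $m$ is odd, $q\equiv3\pmod8$. So $(q-1)/2$ is odd, and it is at least $13$. Thus $t$ is odd and not a transposition; this is why $m$ must be odd. Since $g$ commutes with $t$, it acts on $\mathbf{NP}^t$ by conjugation. Let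
\[
Q=(\mathbf{NP}^t)^g=\{H\in\mathbf{NP}^t:\ gHg^{-1}=H\};
\]
by Lemma~\ref{f:hopf}, $\Lambda(g)=\chi(\Delta Q)$.

Let $X\cong S_{q-1}$ be the stabilizer of $0$ in $S_q$. It contains $g$, properly contains $\langle t\rangle$ and is intransitive, so $X\in Q$. If $H\in Q$, then the orbit $H0$ is $g$-invariant, because $gH0=Hg0=H0$. Since $g$ is transitive on $\Omega\setminus\{0\}$, either $H\le X$ or $H$ is transitive. The natural way to contract $Q$ is to send $H$ to $H\cap X$. It fails exactly on
\[
D=\{H\in Q:\ H\cap X=\langle t\rangle\},
\]
because $\langle t\rangle$ itself is not in $\mathbf{NP}^t$. A member of $D$ is not contained in $X$ and is therefore transitive. Put $R=Q\setminus D$.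

\begin{lemma}\label{lem:R}
The poset $R$ is contractible.
\end{lemma}

\begin{proof}
Let $H\in R$. Then $H\cap X$ contains $t$ and is different from $\langle t\rangle$; it fixes $0$, so it is not primitive; and it is normalized by $g$. Hence $H\cap X\in Q$. Its intersection with $X$ is $H\cap X\ne\langle t\rangle$, so $H\cap X\in R$. As $X\in R$ and $H\ge H\cap X\le X$, Lemma~\ref{f:cone} applies.
\end{proof}

Everything now depends on the set $D$ and on how it is attached to $R$.

\section{Twenty-seven points}\label{sec:27}

Here is the simplest instance. Let $q=27$, $\Omega=\mathbb F_{27}$, let $g$ be multiplication by a generator $\zeta$ of $\mathbb F_{27}^*$, so that $t$ is $x\mapsto -x$, and let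
\[
H_0=\{x\mapsto \pm x+b:\ b\in\mathbb F_{27}\}.
\]
This group is normalized by $g$, it preserves the partition into cosets of $\mathbb F_3$, and the stabilizer of $0$ in it is $\langle t\rangle$. Hence $H_0\in D$. We claim that \emph{$H_0$ is comparable to no other element of $Q$}.

\emph{Below.} Let $K\in Q$ with $K\le H_0$. The translations in $K$ form a subgroup, of index at most $2$ in $K$, which is invariant under multiplication by $\zeta$. So there is only the identity or there are all $27$ of them. In the first case $|K|\le2$ and $K=\langle t\rangle\notin Q$; in the second $K=H_0$.

\emph{Above.} Let $z\in Q$ with $z\ge H_0$. As $z$ is transitive, it preserves a nontrivial partition; let $B$ be its block containing $0$. For $u\in B$ the translation by $u$ maps $B$ to a block containing $u$, that is, to $B$. So $B$ is an additive subgroup, of order $3$ or $9$, and the other blocks are its cosets. Since $g$ normalizes $z$, each $\zeta^iB$ is also a block of $z$ (for a possibly different invariant partition). If $|B|=9$, then $\zeta B\ne B$, as $\zeta$ is transitive on the nonzero vectors, and $B\cap\zeta B$ is a block of order $3$. So there is a block of order $3$, and applying powers of $\zeta$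 we find that \emph{every} line $\{0,\pm x\}$ is a block, whose parallels are permuted by $z$.

Now let $\sigma\in z$ fix $0$. Then $\sigma(x)=\pm x$ for every $x$. Suppose $\sigma(x)=x$ and $\sigma(y)=-y$ for some linearly independent $x,y$. The point $x+y$ is where the line through $x$ parallel to $y$ meets the line through $y$ parallel to $x$. Hence $\sigma(x+y)$ is where the line through $x$ parallel to $y$ meets the line through $-y$ parallel to $x$, which is $x-y$. But $x-y\ne\pm(x+y)$, a contradiction. So the sign is the same for independent vectors, hence for all nonzero vectors (compare $x$ and $-x$ with a third vector), and $\sigma=\pm1$. Thus the stabilizer of $0$ in $z$ is $\langle t\rangle$, and $z=H_0$.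

So $H_0$ is an isolated point of $\Delta Q$, whereas $X$ lies elsewhere: $\Delta Q$ is disconnected. To get its Euler characteristic we must know all of $D$. Section~\ref{sec:D} will show that each member of $D$ looks like $H_0$ in suitable coordinates, so that each is isolated, and that the members correspond to the primitive cubic polynomials over $\mathbb F_3$. There are four of these,
\[
x^3+2x+1,\quad x^3+2x^2+1,\quad x^3+x^2+2x+1,\quad x^3+2x^2+x+1 .
\]
(The product of the three roots of a cubic with primitive root $\omega$ is $\omega^{13}=-1$, so the constant term is $1$. Conversely, a root in $\mathbb F_{27}\setminus\mathbb F_3$ of norm $-1$ has order dividing $26$, not dividing $13$, and different from $2$, hence order $26$. Finally, $x^3+ax^2+bx+1$ has no root in $\mathbb F_3$ if and only if $a+b\ne1$ and $a\ne b$.) Hence $\Delta Q$ is the disjoint union of the contractible complex $\Delta R$ and four points, and $\Lambda(g)=5$.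

For larger $m$ the first half of this picture persists, but the members of $D$ need not be isolated: multiplications by elements of intermediate fields produce imprimitive overgroups. Section~\ref{sec:above} determines these.

\section{The transitive groups with point stabilizer $\langle t\rangle$}\label{sec:D}

We return to general odd $m\ge3$ and the set $\Omega$, which carries no algebraic structure yet. Each member of $D$ supplies one.

\begin{lemma}\label{lem:structure}
Let $H\in D$ and $N=H\cap A_q$.
\begin{enumerate}
\item[(a)] $|H|=2q$, and $N$ is an elementary abelian $3$-group, normalized by $g$ and acting regularly on $\Omega$.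
\item[(b)] Write $N$ additively and let $\gamma\in GL(N)$ be conjugation by $g$. Then $E=\mathbb F_3[\gamma]\subseteq\operatorname{End}(N)$ is a field of order $q$ with $E^*=\langle\gamma\rangle$, and $N$ is a one-dimensional $E$-space.
\item[(c)] If $\Omega$ is identified with $N$ by $a\mapsto a(0)$, then $N$ acts by translations, $g$ acts as $\gamma$, and $t$ acts as $-1$. In particular $H=N\rtimes\{\pm1\}$.
\item[(d)] No element of $Q$ is properly contained in $H$. In particular, $D$ is an antichain.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $H$ is transitive and the stabilizer of $0$ in $H$ is $\langle t\rangle$, so $|H|=2q$. Here the oddness of $t$ enters: it gives $|H:N|=2$, so $|N|=q$. The point stabilizers in $H$ are conjugates of $\langle t\rangle$ and meet $A_q$ trivially; so no nonidentity element of $N$ fixes a point, and $N$, having order $q$, is regular.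

The group $N$ is normalized by $g$. Under the bijection $N\to\Omega$, $a\mapsto a(0)$, conjugation by $g$ on $N$ corresponds to the action of $g$ on $\Omega$, because
\[
(gag^{-1})(0)=g(a(0)).
\]
Hence $g$ permutes $N\setminus\{1\}$ in one cycle of length $q-1$. So all nonidentity elements of $N$ have the same order, which is $3$. The center of the $3$-group $N$ is nontrivial and $g$-invariant, so it is all of $N$. Thus $N$ is elementary abelian.

(b) The ring $E$ is commutative. The kernel of an element of $E$ is $\gamma$-invariant, hence $0$ or $N$. So the nonzero elements of $E$ are invertible in $\operatorname{End}(N)$, and the finite commutative ring $E$, having no zero divisors, is a field. For $0\ne v\in N$ the map $E\to N$, $e\mapsto ev$, is injective, and its image is nonzero and $\gamma$-invariant, hence equal to $N$. So $|E|=q$ and $\dim_EN=1$. Finally $\gamma$ has order $q-1=|E^*|$.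

(c) An element $b\in N$ maps $a(0)$ to $(ba)(0)$, so it acts as the translation by $b$. That $g$ acts as $\gamma$ was seen in (a). Since $t=g^{(q-1)/2}$, it acts as $\gamma^{(q-1)/2}$, the element of order $2$ of $E^*$, which is $-1$. As $H=N\langle t\rangle$, this proves (c).

(d) Let $K\in Q$, $K\le H$. Then $K\cap N$ is $g$-invariant, so it is $1$ or $N$. Since $t\in K$ and $|K:K\cap N|=2$, $K$ is $\langle t\rangle$ or $H$, and $\langle t\rangle\notin Q$.
\end{proof}

So a member of $D$ amounts to an addition on $\Omega$, with zero element $0$, for which $g$ is linear and generates the multiplicative group of a field. How many are there? Call a monic irreducible polynomial $f\in\mathbb F_3[x]$ of degree $m$ \emph{primitive} if the class of $x$ generates the multiplicative group of the field $K_f=\mathbb F_3[x]/(f)$; equivalently, if its roots in $\mathbb F_q$ generate $\mathbb F_q^*$.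

\begin{proposition}\label{prop:count}
For $H\in D$ let $f_H$ be the minimal polynomial of $g$ acting on $H\cap A_q$ by conjugation. Then $H\mapsto f_H$ is a bijection from $D$ to the set of primitive polynomials of degree $m$ over $\mathbb F_3$. Hence $|D|=\varphi(q-1)/m>0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:structure}(b), $K_{f_H}\cong\mathbb F_3[\gamma]=E$ is a field of order $3^m$ whose multiplicative group is generated by $\gamma$. So $f_H$ is primitive of degree $m$.

The idea is that $f$ determines how to label the points of $\Omega$ by the elements of $K_f$, once one nonzero point is labeled $1$. Fix a point $e\in\Omega\setminus\{0\}$. For a primitive polynomial $f$ of degree $m$ the nonzero elements of $K_f$ are $x^0,x^1,\dots,x^{q-2}$, so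
\[
\psi_f:K_f\to\Omega,\qquad \psi_f(0)=0,\quad \psi_f(x^i)=g^i(e),
\]
is a well-defined bijection with $\psi_f(xu)=g\,\psi_f(u)$ for all $u$. It depends only on $f$, $g$ and $e$.

\emph{Injectivity.} Let $H\in D$, $N=H\cap A_q$, $f=f_H$, and let $v\in N$ be the element with $v(0)=e$. By Lemma~\ref{lem:structure}, the composite
\[
K_f\longrightarrow N\longrightarrow\Omega,\qquad h\longmapsto h(\gamma)v\longmapsto (h(\gamma)v)(0),
\]
is a bijection that carries the translations of $K_f$ to $N$. It maps $0$ to $0$ and $x^i$ to $(g^ivg^{-i})(0)=g^i(e)$, so it is $\psi_f$. Thus $N$ consists of the maps $\psi_f\circ(u\mapsto u+b)\circ\psi_f^{-1}$ with $b\in K_f$, and $H=N\langle t\rangle$ is determined by $f$.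

\emph{Surjectivity.} Given $f$, let $H_f=\psi_f\{u\mapsto\pm u+b:\ b\in K_f\}\psi_f^{-1}$. In $K_f$ we have $-1=x^{(q-1)/2}$, so $\psi_f$ carries $u\mapsto-u$ to $g^{(q-1)/2}=t$. Hence $H_f$ contains $t$, it is transitive, and the stabilizer of $0$ in it is $\langle t\rangle$. It is normalized by $g$, because $\{u\mapsto\pm u+b\}$ is normalized by multiplication by $x$. And it is imprimitive: it preserves the image of the partition of $K_f$ into cosets of $\mathbb F_3$, which is nontrivial as $m\ge2$. So $H_f\in D$. The image of the group of translations has odd order, so it lies in $A_q$; it has index $2$ in $H_f$, and $H_f\not\le A_q$ since $t$ is odd. So it equals $H_f\cap A_q$. On it $g$ acts as multiplication by $x$ does on $K_f$, with minimal polynomial $f$. Thus $f_{H_f}=f$.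

\emph{Counting.} Each of the $\varphi(q-1)$ generators of $\mathbb F_q^*$ has degree $m$ over $\mathbb F_3$, and its minimal polynomial is primitive. Each primitive polynomial of degree $m$ has $m$ distinct roots in $\mathbb F_q$, all generators. So there are $\varphi(q-1)/m$ of them.
\end{proof}

\section{The groups above them, and the Lefschetz number}\label{sec:above}

Fix $H\in D$ and identify $\Omega$ with $N$ as in Lemma~\ref{lem:structure}. For $d\mid m$ let $E_d$ be the subfield of $E$ of order $3^d$, so that $E_a\subseteq E_b$ if and only if $a\mid b$. Note that $E_1^*=\{\pm1\}$.

\begin{proposition}\label{prop:above}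
The map $A\mapsto N\rtimes A$ is an isomorphism from the poset
\[
\mathcal A=\{A:\ \{\pm1\}<A\le E^*,\ \mathbb F_3[A]\neq E\}
\]
to $Q_{>H}$. Consequently $\tilde\chi(Q_{>H})=\mu(m)$.
\end{proposition}

\begin{proof}
\emph{The groups $N\rtimes A$ lie in $Q_{>H}$.} Let $A\in\mathcal A$. Then $N\rtimes A$ properly contains $H=N\rtimes\{\pm1\}$, and it is normalized by $g=\gamma$, which normalizes $N$ and centralizes $A$. The ring $\mathbb F_3[A]$ is a subfield of $E$, say $E_d$ with $d<m$. For $0\ne v\in N$ the group $N\rtimes A$ preserves the partition of $N$ into cosets of $E_dv$. The blocks have size $3^d$ with $1\le d<m$, so the partition is nontrivial. Since $A$ is the stabilizer of $0$ in $N\rtimes A$, the map is an isomorphism onto its image.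

\emph{Every $z\in Q_{>H}$ has this form.} Such a $z$ is transitive and not primitive, so it has nontrivial invariant partitions. As in Section~\ref{sec:27}, if $B\ni0$ is a block of one of them and $u\in B$, then $B+u=B$; so $B$ is a subgroup of $N$, and the partition consists of its cosets. Let $\mathcal S$ be the set of subgroups $U\le N$ whose coset partition is $z$-invariant. Common refinements of invariant partitions are invariant, so $\mathcal S$ is closed under intersection. Since $g$ normalizes $z$ and fixes $0$, $\mathcal S$ is $\gamma$-invariant.

Choose $U\in\mathcal S$ with $U\ne0$ of minimal dimension $d$ over $\mathbb F_3$; then $d<m$. By minimality, distinct images $\gamma^iU$ meet in $0$, and they cover $N$ because $\gamma$ is transitive on $N\setminus\{0\}$. So there are $(3^m-1)/(3^d-1)$ of them, and the stabilizer of $U$ in the cyclic group $E^*=\langle\gamma\rangle$ has order $3^d-1$. In particular $3^d-1$ divides $3^m-1$. As $\gcd(3^d-1,3^m-1)=3^{\gcd(d,m)}-1$, this means $d\mid m$. The only subgroup of $E^*$ of order $3^d-1$ is $E_d^*$. So $U$ is an $E_d$-subspace, of order $3^d$, and its images under $\langle\gamma\rangle=E^*$ are \emph{all} the one-dimensional $E_d$-subspaces of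 $N$. Moreover $\dim_{E_d}N=m/d\ge2$.

Let $\sigma\in z$ fix $0$. For every $x\ne0$, $\sigma$ permutes the cosets of $E_dx$ and maps $E_dx$ itself, the block containing $0$, to itself. So $\sigma(x)=\lambda(x)x$ with $\lambda(x)\in E_d^*$. Let $x,y$ be independent over $E_d$. Since $x+y\in(x+E_dy)\cap(y+E_dx)$, we get
\[
\sigma(x+y)\in(\sigma(x)+E_dy)\cap(\sigma(y)+E_dx)=\{\sigma(x)+\sigma(y)\};
\]
the intersection has at most one element as $E_dx\cap E_dy=0$, and it contains $\sigma(x)+\sigma(y)$ because $\sigma(y)\in E_dy$ and $\sigma(x)\in E_dx$. Hence $\lambda(x+y)(x+y)=\lambda(x)x+\lambda(y)y$, and so $\lambda(x)=\lambda(x+y)=\lambda(y)$. If $x,y\ne0$ are dependent, choose $w\notin E_dx$; then $\lambda(x)=\lambda(w)=\lambda(y)$. So $\sigma$ is multiplication by an element of $E_d^*$.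

Let $A$ be the stabilizer of $0$ in $z$. We have shown $A\le E_d^*$, so $\mathbb F_3[A]\subseteq E_d\ne E$. As $N\le z$ is regular and normalized by $A\le E^*$, we have $z=N\rtimes A$, and $A>\{\pm1\}$ because $z>H$. Thus $A\in\mathcal A$.

\emph{The Euler characteristic.} On $\mathcal A$ the map $A\mapsto\mathbb F_3[A]^*$ is a closure operator. Its image consists of the groups $E_d^*$ with $d\mid m$ and $1<d<m$: we have $d>1$ because $E_1^*=\{\pm1\}$, and $d<m$ by the definition of $\mathcal A$. By Lemmas~\ref{f:cone} and~\ref{f:hall},
\[
\tilde\chi(Q_{>H})=\tilde\chi(\{d:\ d\mid m,\ 1<d<m\})=\mu(m).\qedhere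
\]
\end{proof}

The last step is where the equality $\mathbb F_3^*=\{\pm1\}$ matters: it excludes $d=1$, so that $E_1^*$ is not a least element of the image of the closure operator.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
It was noted in Section~\ref{sec:fixed} that $t$ is odd and not a transposition, and that $\Lambda(g)=\chi(\Delta Q)$. The chains of $Q$ inside $R$ contribute $\chi(\Delta R)=1$ by Lemma~\ref{lem:R}. By Lemma~\ref{lem:structure}(d), a chain that is not contained in $R$ consists of exactly one $H\in D$, as its least element, together with a possibly empty chain $c$ of $Q_{>H}$. Its dimension is $|c|$. So the chains through $H$ contribute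
\[
\sum_c(-1)^{|c|}=-\tilde\chi(Q_{>H})=-\mu(m),
\]
and $\Lambda(g)=1-|D|\,\mu(m)=1-\mu(m)\varphi(q-1)/m$ by Proposition~\ref{prop:count}. If $m$ is squarefree, then $|\mu(m)|=1$, and \eqref{eq:betti} gives the bound on the reduced homology, so the complex is not $\mathbb Q$-acyclic. For $m=3$, $\mu(3)=-1$ and $\varphi(26)/3=4$, so $\Lambda(g)=5$.
\end{proof}

\section{Degrees $p$ and $2p$}\label{sec:positive}

We now prove Theorem~\ref{thm:positive}. Let $t$ be a product of $k$ disjoint transpositions with $f=n-2k$ fixed points. As $t$ is odd and not a transposition, $k$ is odd and $k\ge3$. Recall $Y_H$ and $W=Y_{\langle t\rangle}\cong S_2^k$ from the introduction; $W$ is intransitive and $W>\langle t\rangle$, so $W\in\mathbf{NP}^t$. Note that a subgroup of a non-primitive group is not primitive.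

\subsection{Prime degree}
If $n=p$ is prime, a transitive group is primitive, since block sizes divide $p$. So $\mathbf{NP}^t$ consists of intransitive groups. The map $H\mapsto Y_H$ is order preserving, and \eqref{eq:cone} with Lemma~\ref{f:cone} shows that $\mathbf{NP}^t$ is contractible.

For $n=2p$ there are transitive groups to be dealt with, and we use complements in lattices.

\subsection{Complements}
In a finite lattice $L$ with bounds $\hat0\ne\hat1$, put $\bar L=L\setminus\{\hat0,\hat1\}$. A \emph{complement} of $x\in\bar L$ is an element $y$ with $x\wedge y=\hat0$ and $x\vee y=\hat1$; the set of complements is $\operatorname{Co}(x)\subseteq\bar L$. If $x$ has no complement, then for every $y\in\bar L$ one of $x\wedge y$, $x\vee y$ lies in $\bar L$, and one expects to contract $\bar L$ towards $x$. The following lemma (compare Bj\"orner and Walker \cite{BW}) makes this precise and tells what suffices when there are complements.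

\begin{lemma}\label{lem:complements}
Let $L$ be a finite lattice and $x\in\bar L$. Then $\bar L\setminus\operatorname{Co}(x)$ is contractible. Consequently, if $\bar L_{>z}$ is contractible for every $z\in\operatorname{Co}(x)$, in particular if $\operatorname{Co}(x)=\emptyset$, then $\bar L$ is contractible.
\end{lemma}

\begin{proof}
For $y\in L$ with $y\wedge x=\hat0$ and $y\vee x\ne\hat1$ let $U_y=\{u\in\bar L\setminus\operatorname{Co}(x):u>y\}$. We show by downward induction on $y$ that $U_y$ is contractible; the case $y=\hat0$ is the first assertion. Let
\[
B_y=\{u\in\bar L:\ u>y,\ u\wedge x\ne\hat0\}\subseteq U_y .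
\]
The element $y\vee x$ lies in $B_y$: it is not $\hat1$, its meet with $x$ is $x$, and it is not $y$ since $x\not\le y$. For $u\in B_y$ put $u'=u\wedge(y\vee x)$. Then $u'\ge y\vee(u\wedge x)>y$, because $u\wedge x\le y$ would imply $u\wedge x\le y\wedge x=\hat0$. Also $u'\wedge x=u\wedge x\ne\hat0$, and $u'\le y\vee x\neq\hat1$. So $u'\in B_y$, and $u\ge u'\le y\vee x$ shows that $B_y$ is contractible by Lemma~\ref{f:cone}.

The remaining elements $u\in U_y\setminus B_y$ satisfy $u\wedge x=\hat0$ and, not being complements, $u\vee x\ne\hat1$. Add them to $B_y$ one at a time, larger ones first. When $u$ is added, the elements already present above it form all of $U_u$, which is contractible by induction. By Lemma~\ref{f:remove} the homotopy type does not change, so $U_y\simeq B_y$ is contractible.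

For the second assertion, add the complements $z$ to $\bar L\setminus\operatorname{Co}(x)$ one at a time, larger ones first. When $z$ is added, the elements present above it form all of $\bar L_{>z}$, which is contractible, and Lemma~\ref{f:remove} applies again.
\end{proof}

\subsection{Closed groups}
The groups in $\mathbf{NP}^t$ are too many to handle directly. We replace each by the largest group with the same invariants. Such a group contains \emph{every} permutation respecting these invariants, so to show that it meets another group nontrivially we only have to write a permutation down.

Call a partition of $[n]$ \emph{uniform} if its blocks have equal size, and \emph{nontrivial} if it is neither the partition into singletons nor the one-block partition. A partition invariant under a transitive group is uniform. For $H\in\mathbf{NP}^t$ let $\operatorname{cl}(H)$ be the group of all permutations that preserve every $H$-invariant subset and every $H$-invariant uniform partition of $[n]$. (The partitions are taken into account for intransitive $H$ as well; otherwise $\operatorname{cl}$ need not be monotone.) Then $\operatorname{cl}(H)\ge H$ has the same invariant subsets and uniform partitions as $H$.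 So it is not primitive, and $\operatorname{cl}$ is idempotent; if $H\le K$, then every invariant of $K$ is one of $H$, and $\operatorname{cl}(H)\le\operatorname{cl}(K)$. Thus $\operatorname{cl}$ is a closure operator on $\mathbf{NP}^t$. Let $P_c$ be its image, the poset of \emph{closed} groups; by Lemma~\ref{f:cone}, $\mathbf{NP}^t\simeq P_c$. We note:

\begin{itemize}
\item If an intersection $I$ of closed groups is different from $\langle t\rangle$, it is closed, since $\operatorname{cl}(I)$ lies in each of these groups. Hence
\[
L=P_c\cup\{\hat0=\langle t\rangle,\ \hat1=S_n\}
\]
is a finite poset with greatest element in which any two elements have a meet, their intersection; so it is a lattice, and $\bar L=P_c$. For $H\in P_c$ the interval $[H,\hat1]$ of $L$ is a lattice in the same way, with proper part $(P_c)_{>H}$.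
\item If $H\in\mathbf{NP}^t$ is intransitive, then $Y_H$ is closed, because its closure preserves each of its orbits. In particular $W=Y_W$ is closed.
\item If $\pi$ is a nontrivial uniform partition, its stabilizer $M_\pi$ in $S_n$ is closed, provided it properly contains $\langle t\rangle$.
\item A transitive closed group $K$ is the group of \emph{all} permutations preserving every $K$-invariant nontrivial uniform partition, and there is at least one such partition.
\end{itemize}

\subsection{Bipartitions and matchings}
Let $n=2p$. As $n\ge2k\ge6$, the prime $p$ is odd. A nontrivial uniform partition is either a \emph{bipartition} (two blocks of size $p$) or a \emph{matching} ($p$ blocks of size $2$). A matching $\gamma$ is also regarded as the fixed-point-free involution exchanging the points of each pair; a group preserves the matching if and only if it centralizes this involution, so $M_\gamma=C(\gamma)$. The \emph{data} of a transitive closed group $K$ are the set $\mathcal B$ of its invariant bipartitions and the set $\Gamma$ of its invariant matchings. They are not both empty, and $K$ is the full stabilizer of $\mathcal B\cup\Gamma$. For such data we shall use: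
\begin{equation}\label{eq:star}
\text{if }|\Gamma|\ge2,\text{ then the group generated by the involutions in }\Gamma\text{ is transitive.}
\end{equation}
Indeed, the orbits of this group form the join of the matchings in $\Gamma$, which is a $K$-invariant partition. As $K$ is transitive, its blocks have equal size, an even divisor of $2p$, hence $2$ or $2p$; and the size is $2$ only if $|\Gamma|=1$.

\subsection{The case $n=2p$, $f>0$}
We show that $W\in P_c$ has no complement in $L$; by Lemma~\ref{lem:complements}, $P_c$ is then contractible.

Suppose $z\in P_c$ is a complement of $W$. If $z$ were intransitive, then $Y_z\in P_c$ would contain both $z$ and $W$ (as $t\in z$), contradicting $z\vee W=\hat1$. So $z$ is transitive; let $\mathcal B,\Gamma$ be its data. We have $z\cap W=\langle t\rangle$.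

Let $\beta\in\mathcal B$. Since $t$ fixes a point, it fixes both blocks of $\beta$. So each $t$-cycle lies in a block, and all of $W$ preserves $\beta$.

Let $\gamma\in\Gamma$. Since $t\in z$ centralizes $\gamma$, the involution $\gamma$ preserves the set of fixed points of $t$, which is neither empty nor all of $[n]$. So the group generated by $\Gamma$ is not transitive, and $|\Gamma|\le1$ by \eqref{eq:star}. Also, $\gamma$ permutes the $2$-point cycles of $t$.

Choose such a cycle $e$ of $t$. Let $s$ be the transposition of the two points of $e$, multiplied, if $\Gamma=\{\gamma\}$ and $\gamma(e)\ne e$, by the transposition of the two points of $\gamma(e)$. Then $s\in W$ preserves every $\beta\in\mathcal B$ and commutes with $\gamma$ if $\Gamma=\{\gamma\}$, so $s\in z\cap W=\langle t\rangle$. But $s$ is a product of one or two transpositions, while $t$ is a product of $k\ge3$. This contradiction completes the case $f>0$.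

\subsection{The case $n=2p$, $f=0$}
Now $k=p$, and $W$ is no longer a good choice: $t$ may exchange the blocks of a bipartition. Instead we use the group
\[
x=C(t)=M_{\gamma_0}\in P_c,
\]
where $\gamma_0$ is the matching formed by the cycles of $t$. It may have complements, and we must show that $(P_c)_{>H}$ is contractible for each complement $H$ of $x$; Lemma~\ref{lem:complements} then gives the contractibility of $P_c\simeq\mathbf{NP}^t$.

\begin{lemma}\label{lem:H}
Let $H\in P_c$ be a complement of $C(t)$ and $N=H\cap A_n$. Then $H=N\rtimes\langle t\rangle$, where $N\ne1$ is abelian of odd order and inverted by $t$. Every involution of $H$ is conjugate to $t$ in $H$; it inverts $N$, has no fixed points, and is a product of $p\ge3$ transpositions. On each $H$-orbit $O$ the group $N$ has exactly two orbits $A$ and $tA$, of equal odd size.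
\end{lemma}

\begin{proof}
We have $C_H(t)=H\cap C(t)=\langle t\rangle$. Let $T$ be a Sylow $2$-subgroup of $H$ containing $t$. Then $N_T(\langle t\rangle)=C_T(t)=\langle t\rangle$; since proper subgroups of a $2$-group are properly contained in their normalizers, $T=\langle t\rangle$. As $t$ is an odd permutation, $N$ has index $2$ in $H$, hence odd order, and $C_N(t)=1$. So the map $a\mapsto a^{-1}\,tat^{-1}$ on $N$ is injective, hence bijective, and $t$ inverts each of its values. Thus $t$ inverts $N$; as inversion is then an automorphism, $N$ is abelian. It is nontrivial since $H>\langle t\rangle$. The assertions on involutions follow from Sylow's theorem. The normal subgroup $N$ of index $2$ has one or two orbits on $O$, of odd size. If it had one, then $|O|$ would be odd and $t$ would fix a point. So there are two, exchanged by $t$.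
\end{proof}

Let $H$ and $N$ be as in Lemma~\ref{lem:H}.

\medskip
\noindent\textbf{(i) $H$ transitive.} Then $N$ has two orbits $A,tA$ of size $p$. The kernel of $N$ on $A$ is normalized by $t$, since $t$ inverts $N$; so it is also the kernel on $tA$, hence trivial. A faithful transitive abelian group is regular, so $|N|=p$, and $H$ is a dihedral group of order $2p$ acting regularly on $[n]$. Identify $[n]$ with $H$ acting by left multiplication. The invariant partitions are the partitions into left cosets of subgroups. The nontrivial ones are $\beta_0$ (cosets of $N$) and the matchings $\gamma_1,\dots,\gamma_p$ (cosets of $\langle s_i\rangle$), where $s_1,\dots,s_p$ are the involutions of $H$. The involution attached to $\gamma_i$ is the right multiplication $\rho_i$ by $s_i$, so $M_{\gamma_i}=C(\rho_i)$. For $i\ne j$ we have $\langle s_i,s_j\rangle=H$, so $M_{\gamma_i}\cap M_{\gamma_j}$ is the centralizer of all right multiplications, which is $H$ itself.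

Let $K\in P_c$ with $K>H$. Its invariant nontrivial partitions are among $\beta_0,\gamma_1,\dots,\gamma_p$ and include at most one $\gamma_i$, since otherwise $K=H$. So $K$ is $M_{\beta_0}$, some $M_{\gamma_i}$, or some $M_{\beta_0}\cap M_{\gamma_i}$. Now $\rho_i\in M_{\beta_0}\cap M_{\gamma_i}$: it commutes with itself, and it maps $hN$ to $hNs_i=hs_iN$. On the other hand $\rho_i\notin H$, because the left and right multiplications of $H$ have only those by central elements in common, and $Z(H)=1$. So $M_{\beta_0}\cap M_{\gamma_i}>H$. Hence $K\cap M_{\beta_0}$ properly contains $H$ in all cases, and $K\ge K\cap M_{\beta_0}\le M_{\beta_0}$ shows by Lemma~\ref{f:cone} that $(P_c)_{>H}$ is contractible.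

\medskip
\noindent\textbf{(ii) $H$ intransitive.} Put $Y=Y_H$. By Lemma~\ref{lem:H} the orbits of $H$ have more than one point, so $Y$ contains transpositions, while $H$ contains none. Hence $Y>H$ and $Y\in(P_c)_{>H}$. We show that $Y$ has no complement in the lattice $[H,\hat1]$; then $(P_c)_{>H}$ is contractible by Lemma~\ref{lem:complements}.

Suppose $K$ is a complement of $Y$ in $[H,\hat1]$. If $K$ were intransitive, $Y_K\in P_c$ would contain $K$ and $Y$, a contradiction. So $K$ is transitive, with data $\mathcal B,\Gamma$ not both empty, and $K\cap Y=H$. In each case we shall derive a contradiction, mostly by exhibiting in $K\cap Y$ an involution that $H$ cannot contain.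

\emph{$|\mathcal B|\le1$; the element $t$ exchanges the blocks of each $\beta\in\mathcal B$, and $N$ fixes them.} A block fixed by $t$ has odd size $p$ and would contain a fixed point of $t$. The group $N$ fixes the blocks because it has odd order. Suppose $\{U,U'\}\ne\{V,V'\}$ are both in $\mathcal B$. Then $U\cap V$ and $U\cap V'$ are nonempty, and they are blocks of the common refinement of the two bipartitions. This partition is invariant under the transitive group $K$, so the two sets have equal size, and $p=2|U\cap V|$, which is impossible.

\emph{$|\Gamma|\le1$.} Otherwise, by \eqref{eq:star}, $K$ centralizes a transitive group and is therefore semiregular; being transitive, it is regular, of order $2p$. Then $|H|=2|N|$ divides $2p$ and $N\ne1$, so $H=K$ is transitive, a contradiction.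

There remain three cases. Since $N\ne1$, there is an $N$-orbit $A$ of odd size $|A|\ge3$.

\emph{Case $\mathcal B=\{\beta\}$, $\Gamma=\emptyset$.} Here $K=M_\beta$, and $A$ lies in a block of $\beta$. A transposition of two points of $A$ preserves $\beta$ and the $H$-orbits, so it lies in $K\cap Y=H$. But $H$ contains no transposition.

\emph{Case $\mathcal B=\emptyset$, $\Gamma=\{\gamma\}$.} Here $K=C(\gamma)$, and $\gamma$ permutes the $H$-orbits since it centralizes $H\le K$. If $\gamma$ fixes every $H$-orbit, then $\gamma\in K\cap Y=H$ is an involution centralizing $H$. But involutions of $H$ invert $N$, which is nontrivial of odd order. Otherwise let $O$ be an $H$-orbit with $\gamma O\ne O$, and put $Z=O\cup\gamma O$. As $|O|$ is even, $|Z|=2|O|$ is divisible by $4$, whereas $n=2p\equiv2\pmod4$; so $Z\ne[n]$. The permutation that equals $t$ on $Z$ and is the identity elsewhere commutes with $\gamma$ and preserves the $H$-orbits. So it lies in $K\cap Y=H$, and it is an involution with fixed points, contrary to Lemma~\ref{lem:H}.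

\emph{Case $\mathcal B=\{\beta\}$, $\Gamma=\{\gamma\}$.} Let $\beta=\{U,U'\}$. If some pair of $\gamma$ were contained in a block of $\beta$, then, $K$ being transitive, all pairs would be, and $p=|U|$ would be even. So $\gamma U=U'$. The orbit $A$ lies in $U$ or in $U'$, and $t$ exchanges $U$ and $U'$; replacing $A$ by $tA$ if necessary, we may assume $A\subseteq U$. Since $\gamma$ commutes with $N$, the set $\gamma A\subseteq U'$ is an $N$-orbit. For distinct $a,b\in A$ the permutation $(a\ b)(\gamma a\ \gamma b)$ commutes with $\gamma$, fixes the blocks $U$ and $U'$, and preserves all $H$-orbits. So it lies in $K\cap Y=H$. But it is a product of two transpositions, and involutions of $H$ are products of $p\ge3$.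

Thus $Y$ has no complement in $[H,\hat1]$. This settles (ii) and completes the proof of Theorem~\ref{thm:positive}. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{BW}
Bj\"orner and Walker, European J. Combin. \textbf{4} (1983).

\bibitem{Quillen}
Quillen, Adv. Math. \textbf{28} (1978).

\bibitem{Source}
\emph{Topology of subgroup lattices of symmetric and alternating groups},
\texttt{http://web.math.unifi.it/users/fumagal/articles/SubgpLatticeSym\_Sha.pdf}.

\end{thebibliography}

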